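# Typeability in arbitrary-rank predicative System F is undecidable

## Types, derivations and rank

Terms are those of the untyped $\lambda$-calculus, $e ::= x \mid \lambda x.e \mid e_1\,e_2$, with no type annotations. All types below are built from type variables $a,b,c,\dots$

**Definition (types and monotypes).** Types are $\sigma ::= a \mid \sigma_1\to\sigma_2 \mid \forall a.\sigma$. Monotypes are the quantifier-free types $\tau ::= a\mid \tau_1\to\tau_2$. Arrows associate to the right. Types are taken modulo $\alpha$-equivalence, and vacuous quantifiers are allowed. The set of free type variables is written $ftv$.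

For example, $(a\to b)\to a$ is a monotype, and $(\forall a.a)\to b$ is a type but not a monotype. We abbreviate $\bot=\forall a.a$.

**Definition (typing).** An environment $\Gamma$ assigns types to finitely many term variables. In full (implicitly typed) System F, judgments $\Gamma\vdash e:\sigma$ are derived by five rules:

- (Var) $\Gamma\vdash x:\sigma$ if $x:\sigma\in\Gamma$;
- (Abs) from $\Gamma,x:\sigma_1\vdash e:\sigma_2$ infer $\Gamma\vdash\lambda x.e:\sigma_1\to\sigma_2$;
- (App) from $\Gamma\vdash e_1:\sigma_1\to\sigma_2$ and $\Gamma\vdash e_2:\sigma_1$ infer $\Gamma\vdash e_1\,e_2:\sigma_2$;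
- (Gen) from $\Gamma\vdash e:\sigma$ with $a\notin ftv(\Gamma)$ infer $\Gamma\vdash e:\forall a.\sigma$;
- (Inst) from $\Gamma\vdash e:\forall a.\sigma$ infer $\Gamma\vdash e:[a\mapsto\sigma']\sigma$.

The arbitrary-rank predicative System F is the same system, except that the type $\sigma'$ in (Inst) must be a monotype. Quantifiers may still be nested anywhere in a type. From now on $\vdash$ means derivability in the predicative system unless full F is mentioned. Bound term variables are named apart.

For example, $x:\bot\vdash x:\forall a.\forall b.(a\to b)$ is predicative: instantiate $\bot$ by the monotype $a\to b$, then generalize twice. In full F we also have $x:\bot\vdash x:\bot\to\bot$, by instantiating with $\bot\to\bot$. The predicative system forbids this instantiation.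

**Definition (body, prenex).** Every type is uniquely $\forall\vec a.\rho$, up to renaming of $\vec a$, where $\rho$ is a variable or an arrow. We call $\rho$ its body. The variables $\vec a$ can be chosen distinct and outside any given finite set. A type is prenex if its body is a monotype.

For example, $\forall a.(a\to a)$ is prenex with body $a\to a$. The type $\forall a.(a\to\forall c.c)$ is not prenex, because its body $a\to\forall c.c$ contains a quantifier. A monotype is prenex with no quantifiers.

**Definition (rank).** $R_0$ is the set of monotypes. $R_{k+1}$ is the smallest set of types that contains $R_k$, contains $\sigma_1\to\sigma_2$ whenever $\sigma_1\in R_k$ and $\sigma_2\in R_{k+1}$, and contains $\forall a.\sigma$ whenever $\sigma\in R_{k+1}$. A type has rank $\le k$ if it lies in $R_k$. The rank-$k$ fragment of System F consists of the terms typeable in full F by a derivation all of whose types lie in $R_k$. The predicative rank-$k$ fragment allows only predicative derivations in which all types, in judgments and environments, lie in $R_k$.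

For example, prenex types lie in $R_1$; so does $b\to\forall a.a$, which is not prenex. The type $\bot\to b$ is in $R_2$ and not in $R_1$, and $(\bot\to b)\to c$ is in $R_3$ and not in $R_2$. Two facts follow from the definition by induction: an arrow $\sigma_1\to\sigma_2$ in $R_{k+1}$ has $\sigma_1\in R_k$ and $\sigma_2\in R_{k+1}$, and each $R_k$ is closed under taking subexpressions.

**Definition (substitution).** "Substitution" without further comment means a map from type variables to monotypes that moves only finitely many variables; these form its support. It is extended to types, avoiding capture. Substitution creates no quantifier and destroys none, so it maps each $R_k$ into itself. A substitution instance of a body is again a variable or an arrow, hence never a $\forall$-type.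

For example, $\theta=[b\mapsto c\to c]$ sends $\forall a.(a\to b)$ to $\forall a.(a\to c\to c)$.

## Semi-unification

**Definition (SUP).** An instance is a finite set $I=\{s_1\le t_1,\dots,s_k\le t_k\}$, $k\ge1$, of pairs of monotypes. It is solvable if there are substitutions $S,R_1,\dots,R_k$ with
$$R_j(S(s_j))=S(t_j)\qquad\text{for all } j .$$

One $S$ acts on everything, and then each left side may be instantiated further by its own $R_j$. Three examples, each checked at once:

- $\{\alpha\le\alpha\to\alpha\}$ is solvable: take $S=\mathrm{id}$ and $R_1(\alpha)=\alpha\to\alpha$. As an equation it would have no solution.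
- $\{\alpha\le\beta,\ \alpha\le\beta\to\beta\}$ is solvable with $S=\mathrm{id}$, $R_1(\alpha)=\beta$, $R_2(\alpha)=\beta\to\beta$. The two $R_j$ differ.
- $\{\alpha\to\alpha\le\alpha\}$ is not solvable. Substitution never makes a term smaller, so $R_1(S(\alpha))\to R_1(S(\alpha))$ is strictly larger than $S(\alpha)$.

The one external fact behind Theorem A is that SUP is undecidable: Kfoury, Tiuryn, Urzyczyn, "The undecidability of the semi-unification problem", Information and Computation 102 (1993) 83–101.

## The decision problem and the two theorems

Wells proved that typeability in full implicitly typed System F is undecidable. Kfoury and Wells proved that typeability in the rank-$k$ fragment of full F is decidable for $k\le2$ and undecidable for every $k\ge3$. The conjecture we study comes from "Practical Type Inference For First-Class Polymorphism": undecidability carries over to the predicative system. In plain words: if we may only instantiate by monotypes, but may nest quantifiers freely, can a machine decide whether a closed term $e$ has some type $\sigma$ with $\vdash e:\sigma$? The conjecture says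 no, and it is true.

**Theorem A.** From an SUP instance $I$ one can compute a closed $\lambda$-term $e_I$ such that the following are equivalent:

1. $I$ is solvable;
2. $\vdash e_I:(\forall a.a)\to b$ in the predicative rank-3 fragment;
3. $e_I$ is typeable in the arbitrary-rank predicative System F.

Consequently the following are undecidable: typeability in the arbitrary-rank predicative System F; typeability in the predicative rank-$k$ fragment for each $k\ge3$; and type checking in all these systems, even with empty environment and the fixed type $(\forall a.a)\to b$.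

**Theorem B.** For $k\le2$ a closed term is typeable in the predicative rank-$k$ fragment if and only if it is typeable in the rank-$k$ fragment of full System F. Hence, by Kfoury and Wells, predicative rank-$k$ typeability is decidable for $k\le2$; with Theorem A, it is decidable if and only if $k\le2$.

The consequences in Theorem A follow from the equivalence. Let $k\ge3$. If $I$ is solvable, then $e_I$ has type $\bot\to b$ in predicative rank 3, hence in predicative rank $k$ and in the whole predicative system. Conversely, if $e_I$ has any type in one of these systems, then 3 holds, so $I$ is solvable. So each of the listed problems, restricted to the terms $e_I$, is SUP.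

The first thing to try is a transfer: show that a term typeable in full F is typeable predicatively, and quote Wells. Inclusion of systems alone gives nothing, since a subsystem may type fewer terms. Theorem B says that the transfer succeeds rank by rank up to rank 2, where full F is decidable. After the proof of Theorem A we shall see terms typeable in rank 4 of full F and not typeable predicatively at all, so the transfer cannot be completed, and we reduce directly from SUP.

## Self-application by hand

Take $\lambda x.x\,x$. In rank 0 there are only monotypes, so neither (Gen) nor (Inst) can be used. The body would need $x:\tau$ with $\tau=\tau\to\tau'$, which is impossible. In predicative rank 2 let $x:\forall a.(a\to a)$. Instantiate one copy by $b\to b$, giving $(b\to b)\to(b\to b)$, and the other by $b$, giving $b\to b$. So $\lambda x.x\,x:(\forall a.(a\to a))\to(b\to b)$. The type $\bot$ for $x$ works too, with instances $b\to b$ and $b$.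

Can $x$ have a type that is not prenex? In full F, yes. Let $x:\forall a.(a\to\bot)$. Instantiating $a$ by $a'\to\bot$ gives $x:(a'\to\bot)\to\bot$, and instantiating $a$ by $a'$ gives $x:a'\to\bot$. Hence $x\,x:\bot$. The first instantiation is impredicative. Lemma 4 below shows that in the predicative system no non-prenex type works. So $x\,x$ inside a term forces $x$ to have a prenex type, and this is what will control the other types.

## Substitution and inversion in the predicative system

Because (Gen) and (Inst) leave no trace in the term, we must first learn what can be read off from a derivation.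

**Lemma 1.** If $\Gamma\vdash e:\sigma$ and $\theta$ is a substitution, then $\theta\Gamma\vdash e:\theta\sigma$, by a derivation of the same height and within the same rank bound.

**Proof.** Induction on the height. (Var), (Abs), (App) are immediate, since $\theta(\sigma_1\to\sigma_2)=\theta\sigma_1\to\theta\sigma_2$.

(Gen): the premise is $\Gamma\vdash e:\sigma$ with $a\notin ftv(\Gamma)$. Take $a'$ outside $ftv(\Gamma)$, $ftv(\sigma)$, the support of $\theta$ and the variables in its values there. Let $\theta'$ agree with $\theta$ except that $\theta'(a)=a'$. As $a\notin ftv(\Gamma)$, we have $\theta'\Gamma=\theta\Gamma$, and by induction $\theta\Gamma\vdash e:\theta'\sigma$. Since $a'\notin ftv(\theta\Gamma)$, (Gen) gives $\theta\Gamma\vdash e:\forall a'.\theta'\sigma$, and $\forall a'.\theta'\sigma=\theta(\forall a.\sigma)$ by $\alpha$-equivalence.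

(Inst): the premise is $\Gamma\vdash e:\forall a.\sigma$ and the conclusion $\Gamma\vdash e:[a\mapsto\tau]\sigma$. With $a',\theta'$ chosen as above, also outside $ftv(\tau)$, induction gives $\theta\Gamma\vdash e:\forall a'.\theta'\sigma$. Instantiate by the monotype $\theta\tau$. The result $[a'\mapsto\theta\tau](\theta'\sigma)$ equals $\theta([a\mapsto\tau]\sigma)$: both send $a$ to $\theta\tau$, and any other $c\in ftv(\sigma)$ to $\theta c$, in which $a'$ does not occur.

Substitution maps each $R_k$ to itself, so rank bounds persist. $\square$

**Lemma 2.** Let $\Gamma\vdash e:\sigma$ be derived, and let $\Gamma\vdash e:\sigma_0$ be the conclusion of the last (Var), (Abs) or (App) in the derivation, so that only (Gen) and (Inst) follow. Write $\sigma_0=\forall\vec a.\rho_0$, $\rho_0$ the body, in any way with $\vec a$ distinct and $\vec a\cap ftv(\Gamma)=\emptyset$. Then $\sigma=\forall\vec c.\eta\rho_0$ with $\vec c$ distinct, $\vec c\cap ftv(\Gamma)=\emptyset$, and $\eta$ a substitution that is the identity on $ftv(\Gamma)$. In particular $\sigma$ is prenex if and only if $\sigma_0$ is.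

**Proof.** First, $\vec c$ may be renamed: if $\vec c'$ is fresh, then $\forall\vec c.\eta\rho_0=\forall\vec c'.([\vec c\mapsto\vec c']\circ\eta)\rho_0$, and the new substitution is still the identity on $ftv(\Gamma)$ because $\vec c\cap ftv(\Gamma)=\emptyset$. Now use induction on the number of final (Gen)/(Inst) steps. For zero steps take $\vec c=\vec a$, $\eta=\mathrm{id}$. A (Gen) step puts in front of $\vec c$ a variable outside $ftv(\Gamma)$; rename $\vec c$ away from it beforehand. An (Inst) step is applied to $\forall c_1\dots c_l.\eta\rho_0$ with $l\ge1$, because $\eta\rho_0$ is not a $\forall$-type. Rename $\vec c$ so that it does not meet the instantiating monotype $\tau$. The result is $\forall c_2\dots c_l.([c_1\mapsto\tau]\circ\eta)\rho_0$, and since $c_1\notin ftv(\Gamma)$ the new substitution is the identity on $ftv(\Gamma)$. The last claim holds because $\eta\rho_0$ contains a $\forall$ if and only if $\rho_0$ does. $\square$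

**Lemma 3 (inversion).**

- (V) If $\Gamma\vdash x:\sigma$ and $\Gamma(x)=\forall\vec a.\rho$, $\rho$ the body, with $\vec a\cap ftv(\Gamma)=\emptyset$, then $\sigma=\forall\vec c.\eta\rho$ with $\vec c\cap ftv(\Gamma)=\emptyset$ and $\eta$ of support $\subseteq\vec a$.
- (A) If $\Gamma\vdash\lambda x.e:\sigma$, then $\sigma=\forall\vec c.(\sigma_1\to\sigma_2)$ with $\vec c\cap ftv(\Gamma)=\emptyset$, and $\Gamma,x:\sigma_1\vdash e:\sigma_2$.
- (P) If $\Gamma\vdash e_1e_2:\sigma$, then there are $\sigma_1,\sigma_2$ with $\Gamma\vdash e_1:\sigma_1\to\sigma_2$ and $\Gamma\vdash e_2:\sigma_1$, such that for every way of writing $\sigma_2=\forall\vec a.\rho_2$, $\rho_2$ the body, with $\vec a\cap ftv(\Gamma)=\emptyset$, we have $\sigma=\forall\vec c.\eta\rho_2$ for some $\vec c$ disjoint from $ftv(\Gamma)$ and some $\eta$ that is the identity on $ftv(\Gamma)$.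

Here $\vec c$ is always a list of distinct variables.

**Proof.** Apply Lemma 2; the last non-(Gen)/(Inst) rule is dictated by the shape of the term. In (V), $\sigma_0=\Gamma(x)$ and $ftv(\rho)\subseteq\vec a\cup ftv(\Gamma)$, so restricting $\eta$ to $\vec a$ does not change $\eta\rho$. In (A), $\sigma_0$ is an arrow $\sigma_1'\to\sigma_2'$, its own body, with premise $\Gamma,x:\sigma_1'\vdash e:\sigma_2'$. Lemma 2 gives $\sigma=\forall\vec c.(\eta\sigma_1'\to\eta\sigma_2')$. Apply $\eta$ to the premise by Lemma 1; as $\eta\Gamma=\Gamma$, we get $\Gamma,x:\eta\sigma_1'\vdash e:\eta\sigma_2'$. Put $\sigma_i=\eta\sigma_i'$. In (P), $\sigma_1\to\sigma_2$ and $\sigma_1$ are the types in the premises of the last (App), and $\sigma_0=\sigma_2$. $\square$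

We use one observation constantly: if the type $\sigma$ in such a statement is an arrow or a monotype, then $\vec c$ is empty.

## Self-applied variables and spines

**Lemma 4 (self-application).** If $\Gamma\vdash x\,x:\sigma$, then $\Gamma(x)$ is prenex.

**Proof.** Write $\Gamma(x)=\forall\vec a.\rho$ with $\vec a\cap ftv(\Gamma)=\emptyset$. By (P), $\Gamma\vdash x:\sigma_1\to\sigma_2$ and $\Gamma\vdash x:\sigma_1$. By (V), $\sigma_1\to\sigma_2=\eta\rho$ and $\sigma_1=\forall\vec c.\eta'\rho$. Let the depth of a $\forall$-occurrence be the number of arrows above it. Monotype substitutions create no $\forall$ and keep existing ones at their depths. Suppose $\rho$ contains a $\forall$, and let $d$ be the maximal depth of one. Then $\eta'\rho$ has a $\forall$ at depth $d$, hence so has $\sigma_1$, and $\sigma_1\to\sigma_2$ has one at depth $d+1$. But $\sigma_1\to\sigma_2=\eta\rho$ has maximal depth $d$, a contradiction. $\square$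

Once the head of an application has a prenex type, everything along the spine is a monotype.

**Lemma 5 (spines).** Let $\Gamma(z)=\forall\vec a.\tau$ with $\tau$ a monotype and $\vec a\cap ftv(\Gamma)=\emptyset$. If $\Gamma\vdash z\,e_1\cdots e_m:\sigma$ ($m\ge0$), there are a substitution $\xi$ with support $\subseteq\vec a$ and monotypes $\tau_0,\dots,\tau_m$ such that $\xi\tau=\tau_1\to\dots\to\tau_m\to\tau_0$, $\Gamma\vdash e_i:\tau_i$ for $1\le i\le m$, and $\sigma=\forall\vec c.\tau_0$ with $\vec c\cap ftv(\Gamma)=\emptyset$.

**Proof.** Induction on $m$. The case $m=0$ is (V). For $m+1$ arguments, (P) gives $\Gamma\vdash z\,e_1\cdots e_m:\sigma_1\to\sigma_2$ and $\Gamma\vdash e_{m+1}:\sigma_1$. By induction there is $\xi$ with $\xi\tau=\tau_1\to\dots\to\tau_m\to\tau_0$ and $\Gamma\vdash e_i:\tau_i$ for $i\le m$. Moreover $\tau_0=\sigma_1\to\sigma_2$, since an arrow has no leading quantifier. So $\sigma_1,\sigma_2$ are monotypes, and $\sigma_2$ is its own body. Hence (P) gives $\sigma=\forall\vec c.\eta\sigma_2$ with $\eta$ the identity on $ftv(\Gamma)$. Apply $\eta$ with Lemma 1, using $\eta\Gamma=\Gamma$: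 $\Gamma\vdash e_i:\eta\tau_i$ for $i\le m$, and $\Gamma\vdash e_{m+1}:\eta\sigma_1$. Also
$$\eta\xi\tau=\eta\tau_1\to\dots\to\eta\tau_m\to\eta\sigma_1\to\eta\sigma_2 .$$
A variable of $\tau$ outside $\vec a$ lies in $ftv(\Gamma)$ and is fixed by both $\xi$ and $\eta$. So the restriction of $\eta\circ\xi$ to $\vec a$ has the same effect on $\tau$ and is the required substitution. $\square$

**Special case (m).** If $\Gamma(z)=P$ is a monotype, then $\vec a$ is empty, so $\xi\tau=P$ in Lemma 5. In particular the only monotype $Q$ with $\Gamma\vdash z:Q$ is $Q=P$.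

## Encoding inequalities by a function that meets its own output

Fix $I=\{s_1\le t_1,\dots,s_k\le t_k\}$ and let $Sub$ be the set of all subterms of the $s_j,t_j$. For each $t\in Sub$ take term variables $v_t$ and $w_t$; let $z_1,\dots,z_L$ list all of them, and let $p(j)$ be the index with $z_{p(j)}=v_{s_j}$. We want $v_t$ to have the monotype $S(t)$ for one substitution $S$. The variable $w_t$ serves as a function with the same argument type as the type of $v_t$, so it lets us force equality of types. Consider these terms, with a further variable $x$ as filler and a variable $y$: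

- (a) $w_t\,v_t$ for each $t\in Sub$;
- (b) $w_{t''}\,(v_t\,v_{t'})$ for each $t=t'\to t''\in Sub$;
- (c) $y\,\underbrace{x\cdots x}_{p(j)-1}\,v_{t_j}$ for $j=1,\dots,k$;
- (d) $y\,z_1\,z_2\cdots z_L$.

If all $z_i$ have monotypes $P_i$, then (a) and (b) say that the type of $v_{t'\to t''}$ is (type of $v_{t'}$) $\to$ (type of $v_{t''}$). If in addition $y$ has type $\forall\vec a.(P_1\to\dots\to P_L\to b)$ with the same $P_i$, all of whose variables are quantified, then (c) says that some instance of $S(s_j)$ equals $S(t_j)$. That is the inequality. Let $C_1,\dots,C_m$ list the terms (a)–(d), and put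
$$M=\lambda z_1\dots z_L.\;x\,C_1\cdots C_m .$$
The variable $x$, which will have a very permissive type, collects the $C_i$. The type of $\lambda z_1\dots z_L.\cdots$ records $P_1\to\dots\to P_L\to r$. What remains is to force the type of $y$ to match it.

**First attempt.** Bind $y$ by $(\lambda y.M)\,x$. This puts no constraint on $I$. Indeed $\lambda x.\,x\,(x\,x)\,((\lambda y.M)\,x)$ is typeable for every $I$: take $x:\bot$, $y:\bot$, $v_t:t$, $w_t:t\to t$. Then (a) and (b) are well typed, and $y$ can be instantiated to whatever (c) and (d) require, all by monotypes. So $\lambda y.M:\bot\to\tau$ for a monotype $\tau$, $(\lambda y.M)\,x:\tau$, and $x\,(x\,x)$ accepts it. The input type of $\lambda y.M$ has nothing to do with its output type.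

**Second attempt.** Feed the output of $\lambda y.M$ back in: use $(\lambda g.\,g\,(g\,x))\,(\lambda y.M)$, but with (d) left out of $M$. This is still too weak. Take the unsolvable $I=\{\alpha\to\alpha\le\alpha\}$, so $Sub=\{\alpha,\alpha\to\alpha\}$, $L=4$, and let $p=p(1)$ be the index of $v_{\alpha\to\alpha}$. Let $b_0,\dots,b_4$ be distinct type variables and write $\beta=b_p$. Give $v_\alpha$, $w_\alpha$, $v_{\alpha\to\alpha}$, $w_{\alpha\to\alpha}$ the types $\beta$, $\beta\to\beta$, $\beta\to\beta$, $(\beta\to\beta)\to(\beta\to\beta)$, and call these types $P_1,\dots,P_4$ in the order of the $z_i$. Let $x:\bot$ and let $y$ have the monotype $b_1\to\dots\to b_4\to b_0$. Then (a) and (b) are fine, and (c), which is $y\,x\cdots x\,v_\alpha$, is fine because the $p$-th argument type $b_p=\beta$ is the type of $v_\alpha$. So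
$$\lambda y.M:\forall b_0\dots b_4.\bigl((b_1\to\dots\to b_4\to b_0)\to(P_1\to\dots\to P_4\to b_0)\bigr).$$
With $g$ of this type, $g\,x:P_1\to\dots\to P_4\to b_0$, and the outer $g$ accepts it after instantiating $b_i$ by $P_i$ for $i\ge1$. The result type is a monotype. So the term $\lambda x.\,x\,(x\,x)\,((\lambda g.g(g\,x))(\lambda y.M))$ with this $M$ is typeable, though $I$ is unsolvable. The feedback only says that some instance of $y$'s type equals some instance of $M$'s type.

The term (d), $y\,z_1\cdots z_L$, excludes this typing: it would need $b_i=P_i$ for all $i$, but $b_p=\beta\ne\beta\to\beta=P_p$. In general (d) says that the list of the $P_i$ is an instance, under some $\xi$, of the list of argument types of $y$. The feedback says that a further instance $\varphi$ of the output brings it back to $y$'s type, with $y$'s quantified variables left fixed. Then $\varphi\circ\xi$ moves nothing that $\xi$ could have moved, so $\xi$ can only be an injective renaming of variables. That is the mechanism of the proof. Put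
$$E=(\lambda g.\,g\,(g\,x))\,(\lambda y.M),\qquad e_I=\lambda x.\;x\,(x\,x)\,E ,$$
where $M$ contains all of (a)–(d). The term $e_I$ is closed and computable from $I$. The part $x\,x$ makes the type of $x$ prenex, by Lemma 4, and applying $x$ to $E$ and to the $C_i$ makes their types monotypes, by Lemma 5.

As an example, let $I=\{\alpha\le\alpha\to\alpha\}$ with $z_1=v_\alpha$, $z_2=w_\alpha$, $z_3=v_{\alpha\to\alpha}$, $z_4=w_{\alpha\to\alpha}$. Then $p(1)=1$ and
$$M=\lambda z_1z_2z_3z_4.\;x\,(z_2z_1)\,(z_4z_3)\,(z_2(z_3z_1))\,(y\,z_3)\,(y\,z_1z_2z_3z_4).$$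
With $z_1:\alpha$, $z_2,z_3:\alpha\to\alpha$, $z_4:(\alpha\to\alpha)\to(\alpha\to\alpha)$ and $y$ of the generalized type of $M$, the term $y\,z_3$ is typed by instantiating $\alpha$ in $y$'s type to $\alpha\to\alpha$. This is $R_1$.

## A solution gives a rank-3 derivation

We prove that 1 implies 2 in Theorem A. Let $S,R_1,\dots,R_k$ solve $I$. Put $P_i=S(t)$ if $z_i=v_t$, and $P_i=S(t)\to S(t)$ if $z_i=w_t$. Let
$$\tau=P_1\to\dots\to P_L\to b,\qquad \sigma=\forall\vec a.\tau,\quad \vec a=ftv(\tau),$$
so $\sigma$ is closed.

**Step 1: the $C_i$ get monotypes.** Let $\Gamma=\{x:\bot,\;y:\sigma,\;z_1:P_1,\dots,z_L:P_L\}$.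

For (a): $w_t:S(t)\to S(t)$ and $v_t:S(t)$, so $w_t\,v_t:S(t)$. For (b): $S(t'\to t'')=S(t')\to S(t'')$, so $v_t\,v_{t'}:S(t'')$ and $w_{t''}(v_tv_{t'}):S(t'')$. For (c): instantiate $y$ to $R_j\tau$, and the $i$-th $x$ to $R_jP_i$ for $i<p(j)$. Argument number $p(j)$ must have type $R_jP_{p(j)}=R_j(S(s_j))=S(t_j)$, which is the type of $v_{t_j}$. For (d): instantiate $y$ to $\tau$; then $y\,z_1\cdots z_L:b$.

**Step 2: $\lambda y.M$ gets the type $\sigma\to\sigma$.** Let $\kappa_i$ be the monotype of $C_i$. Instantiate the head $x$ to $\kappa_1\to\dots\to\kappa_m\to b$; then $\Gamma\vdash x\,C_1\cdots C_m:b$. By (Abs), $x:\bot,\,y:\sigma\vdash M:\tau$. This environment is closed, so (Gen) gives $M:\sigma$, and $x:\bot\vdash\lambda y.M:\sigma\to\sigma$.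

**Step 3: $E$ and $e_I$.** In $\{x:\bot,\ g:\sigma\to\sigma\}$ we have $x:\tau$ by (Inst) and $x:\sigma$ by (Gen). So $g\,x:\sigma$, then $g(g\,x):\sigma$, then $g(g\,x):\tau$ by (Inst). Hence $x:\bot\vdash\lambda g.g(g\,x):(\sigma\to\sigma)\to\tau$ and $x:\bot\vdash E:\tau$. Next, $x\,x:b$ with instances $b\to b$ and $b$ of $\bot$. Finally $x$ at $b\to\tau\to b$ gives $x\,(x\,x)\,E:b$. So $\vdash e_I:\bot\to b$.

**Step 4: the rank.** All instantiations are by monotypes. We have $\sigma\in R_1$, $\sigma\to\sigma\in R_2$, $(\sigma\to\sigma)\to\tau\in R_3$; every other type used is in $R_2$. So this is a predicative rank-3 derivation.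

That 2 implies 3 is trivial.

## A derivation gives a solution

We prove that 3 implies 1. Suppose $\vdash e_I:\sigma$ for some type $\sigma$.

**Step 1: the type of $x$ is prenex, and $E$ has a monotype.** This step exploits the prefix $x\,(x\,x)$. By (A), the term $x\,(x\,x)\,E$ is typeable in $\Gamma_0=\{x:\sigma_x\}$ for some $\sigma_x$. By (P) twice, $x\,x$ is typeable in $\Gamma_0$, so $\sigma_x$ is prenex by Lemma 4. By Lemma 5, applied to the spine with head $x$ and arguments $x\,x$ and $E$, we get $\Gamma_0\vdash E:\tau_E$ with $\tau_E$ a monotype.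

**Step 2: input and output of $\lambda y.M$ are prenex, and have a common instance.** This step reads off what $g\,(g\,x)$ says. By (P) on $E$ there are $\sigma_g,\sigma_E$ with
$$\Gamma_0\vdash\lambda g.g(g\,x):\sigma_g\to\sigma_E,\qquad \Gamma_0\vdash\lambda y.M:\sigma_g,$$
and the monotype $\tau_E$ is an instance of the body of $\sigma_E$. So $\sigma_E$ is prenex. By (A) twice, with $\Gamma_1=\Gamma_0,g:\sigma_g$,
$$\Gamma_1\vdash g(g\,x):\sigma_E,\qquad \sigma_g=\forall\vec b.(\sigma_1\to\sigma_2),\quad \vec b\cap ftv(\Gamma_0)=\emptyset,\qquad \Gamma_0,y:\sigma_1\vdash M:\sigma_2 .$$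
No variable of $\vec b$ is free in $\sigma_g$, so $\vec b\cap ftv(\Gamma_1)=\emptyset$, and (V) applies to $g$ in $\Gamma_1$.

The outer application: by (P) and (V) there is $\theta'$ with support $\subseteq\vec b$ such that $g$ is used at $\theta'\sigma_1\to\theta'\sigma_2$, $\Gamma_1\vdash g\,x:\theta'\sigma_1$, and the body of $\sigma_E$ is a substitution instance of the body of $\theta'\sigma_2$. Since $\sigma_E$ is prenex, $\theta'\sigma_2$ is prenex, and so is $\sigma_2$.

The inner application: by (P) and (V) on $\Gamma_1\vdash g\,x:\theta'\sigma_1$, there is $\theta$ with support $\subseteq\vec b$ such that $g$ is used at $\theta\sigma_1\to\theta\sigma_2$. Write $\sigma_2=\forall\vec d.\tau_2$ with $\tau_2$ a monotype and $\vec d$ distinct, outside $\vec b$, the variables of $\theta(\vec b)$, $ftv(\Gamma_1)$ and $ftv(\sigma_1)$. Then $\theta\sigma_2=\forall\vec d.\theta\tau_2$ with body $\theta\tau_2$ and $\vec d\cap ftv(\Gamma_1)=\emptyset$, so (P) gives $\eta$ and distinct $\vec c$ with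
$$\theta'\sigma_1=\forall\vec c.\,\eta\theta\tau_2 .$$
Hence $\theta'\sigma_1$ is prenex, and so is $\sigma_1$.

Now write $\sigma_1=\forall\vec a.\tau_1$ with $\tau_1$ a monotype and $\vec a$ distinct, chosen disjoint from $\vec b$, $ftv(\Gamma_0)$, $ftv(\sigma_1)$, $ftv(\tau_2)$, the variables occurring in $\theta'(\vec b)$, $\vec c$, and the variables of $\eta\theta\tau_2$. Because $\vec a$ avoids $\vec b$ and the variables of $\theta'(\vec b)$, we have $\theta'\sigma_1=\forall\vec a.\theta'\tau_1$. So $\forall\vec a.\theta'\tau_1=\forall\vec c.\eta\theta\tau_2$, both with monotype bodies. Therefore $|\vec a|=|\vec c|$, and renaming $\vec c$ to the fresh $\vec a$ gives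
$$\theta'\tau_1=\varphi\tau_2,\qquad \varphi:=[\vec c\mapsto\vec a]\circ\eta\circ\theta. \tag{1}$$
The choice of $\vec a$ also gives
$$\theta'\alpha=\alpha\ \text{ for }\alpha\in\vec a;\qquad \theta'\beta\text{ contains no variable of }\vec a\ \text{ for }\beta\notin\vec a. \tag{2}$$
For the second part: if $\beta\in\vec b$, this is how $\vec a$ was chosen; if $\beta\notin\vec b$, then $\theta'\beta=\beta\notin\vec a$.

**Step 3: the types $P_i$, and typings of the $C_i$ by monotypes.** This step opens up $M$. By (Inst), each $d$ to itself, $\Gamma_0,y:\sigma_1\vdash M:\tau_2$. Apply (A) $L$ times; all types are monotypes, so no leading quantifiers appear. We get $\tau_2=P_1\to\dots\to P_L\to r$ with all $P_i$ and $r$ monotypes, and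
$$\Gamma\vdash x\,C_1\cdots C_m:r,\qquad \Gamma=\Gamma_0,\;y:\forall\vec a.\tau_1,\;z_1:P_1,\dots,z_L:P_L .$$
Since $\vec a$ avoids $ftv(\Gamma_0)$, $ftv(\sigma_1)$ and $ftv(\tau_2)$, we have $\vec a\cap ftv(\Gamma)=\emptyset$. As $\sigma_x$ is prenex, Lemma 5 with head $x$ (its quantified variables renamed away from $ftv(\Gamma)$) gives monotypes $\kappa_i$ with $\Gamma\vdash C_i:\kappa_i$. Write $P_{v_t},P_{w_t}$ for the $P_i$ that belong to $v_t,w_t$.

**Step 4: the $P$'s come from a substitution $S$.** This step uses (a) and (b). By (a), Lemma 5 and (m), $P_{w_t}$ is an arrow whose argument type is a monotype of $v_t$, hence $P_{v_t}$. Now take (b) with $t=t'\to t''$. Lemma 5 and (m) give $P_{w_{t''}}=p\to p'$ with $\Gamma\vdash v_t\,v_{t'}:p$. By (a), $p=P_{v_{t''}}$. Lemma 5 and (m) for $v_t\,v_{t'}$ give $P_{v_t}=P_{v_{t'}}\to q'$ and $p=q'$, where $p$, being a monotype, has no leading quantifier. Hence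
$$P_{v_t}=P_{v_{t'}}\to P_{v_{t''}} .$$
Define $S(\alpha)=P_{v_\alpha}$ for the variables $\alpha\in Sub$. By induction on $t$, $P_{v_t}=S(t)$ for all $t\in Sub$.

**Step 5: the argument types of $y$ are the $P$'s up to renaming.** This step combines (d) with the feedback (1). By (d), Lemma 5 with head $y$, and (m), there are $\xi$ with support $\subseteq\vec a$ and a monotype $q_0$ with
$$\xi\tau_1=P_1\to\dots\to P_L\to q_0 . \tag{3}$$

We first show that $\tau_1=A_1\to\dots\to A_L\to r_1$ for some monotypes. Otherwise $\tau_1=A_1\to\dots\to A_q\to\beta$ with $q<L$ and $\beta$ a variable. If $\beta\notin\vec a$, then $\xi\beta=\beta$, so $\xi\tau_1$ has only $q$ arrows on its right spine, contradicting (3). If $\beta\in\vec a$, then $\theta'\beta=\beta$ by (2), so $\theta'\tau_1$ has only $q$ arrows on its right spine. But by (1) it equals $\varphi P_1\to\dots\to\varphi P_L\to\varphi r$, a contradiction.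

So $\xi A_i=P_i$ by (3), and $\theta'A_i=\varphi P_i=\varphi\xi A_i$ by (1). Let $V$ be the set of variables occurring in $A_1,\dots,A_L$. Substitutions that agree on a term agree on its variables, so
$$\theta'\gamma=\varphi\xi\gamma\qquad(\gamma\in V). \tag{4}$$

Next, $\xi$ maps $V$ into variables. If $\gamma\in V\cap\vec a$, then $\varphi(\xi\gamma)=\theta'\gamma=\gamma$ is a variable, so $\xi\gamma$ is a variable, since an arrow is mapped to an arrow. If $\gamma\in V\setminus\vec a$, then $\xi\gamma=\gamma$.

Finally, $\xi$ is injective on $V$. Let $\xi\gamma=\xi\delta$ with $\gamma,\delta\in V$; then $\theta'\gamma=\theta'\delta$ by (4). If both are in $\vec a$, then $\gamma=\delta$ by (2). If neither is, then $\gamma=\xi\gamma=\xi\delta=\delta$. If $\gamma\in\vec a$ and $\delta\notin\vec a$, then $\gamma=\theta'\gamma=\theta'\delta$ contains no variable of $\vec a$ by (2), a contradiction; the remaining case is symmetric.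

Hence there is a substitution $\zeta$ with $\zeta(\xi\gamma)=\gamma$ for all $\gamma\in V$, and so $\zeta P_i=\zeta\xi A_i=A_i$ for all $i$.

**Step 6: reading off the $R_j$.** This step uses (c). Put $p=p(j)\le L$. Lemma 5 with head $y$ gives $\xi_j$ with support $\subseteq\vec a$ such that the $p$-th argument type of $\xi_j\tau_1$, which is $\xi_jA_p$, satisfies $\Gamma\vdash v_{t_j}:\xi_jA_p$. By (m), $\xi_jA_p=P_{v_{t_j}}=S(t_j)$. Put $R_j=\xi_j\circ\zeta$. Since $z_p=v_{s_j}$,
$$R_j(S(s_j))=\xi_j\zeta P_{v_{s_j}}=\xi_jA_{p(j)}=S(t_j).$$
So $S,R_1,\dots,R_k$ solve $I$. This completes the equivalence of 1, 2, 3. As SUP is undecidable and $I\mapsto e_I$ is computable, Theorem A follows, and the conjecture is proved. $\square$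

## The term $e_I$ in full System F

Here is the promised obstruction to the transfer: for every $I$, solvable or not, $e_I$ is typeable in rank 4 of full F. Let $x:\bot$, all $z_i:\bot$, and $y:\sigma$ with $\sigma=\bot\to\dots\to\bot\to\bot$ ($L$ arrows), so $\sigma\in R_2$. In (a) and (b) instantiate each variable in function position by $b\to b$ and each in argument position by $b$; these terms get type $b$. The terms (c) and (d) are well typed, because $x$, the $v_{t_j}$ and the $z_i$ have type $\bot$; their types are $\bot\to\dots\to\bot$ with $L-p(j)$ arrows and with none, so they lie in $R_2$. Instantiate the head $x$ impredicatively to accept all $C_i$ and return $b$. Generalizing over $b$ gives $x\,C_1\cdots C_m:\bot$, so $M:\sigma$ and $\lambda y.M:\sigma\to\sigma\in R_3$. With $x:\sigma$, an impredicative instance, $\lambda g.g(g\,x):(\sigma\to\sigma)\to\sigma\in R_4$, so $E:\sigma$. With $x$ at $b\to\sigma\to b$ we get $e_I:\bot\to b$.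

For unsolvable $I$, such as $\{\alpha\to\alpha\le\alpha\}$, Theorem A says that $e_I$ has no predicative type. So from rank 4 on, full F types more terms than the predicative system does in any rank.

## Ranks 0, 1 and 2: hoisting quantifiers

We now prove Theorem B. A predicative derivation is a derivation of full F, so only one direction needs proof: rank-$k$ typeability in full F implies predicative rank-$k$ typeability. For $k=0$ no quantifiers occur, so (Gen) and (Inst) are never used, and there is nothing to prove.

The plan for $k=1,2$ is to move quantifiers that stand to the right of arrows to the front, and to replace each instantiation by a polytype $\sigma'$ by an instantiation by a monotype that has forgotten the quantifiers of $\sigma'$.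

By the fact recorded after the definition of rank, an arrow $\sigma_1\to\sigma_2\in R_2$ has $\sigma_1\in R_1$, and one in $R_1$ has $\sigma_1\in R_0$. Only (Abs) removes variables from an environment, and their types appear to the left of an arrow. So in a rank-2 derivation that ends with the empty environment, all environment types are in $R_1$; in a rank-1 derivation they are monotypes.

**Definition (unpacking).** Each $\sigma\in R_2$ has an unpacking $(\vec a;\sigma_1,\dots,\sigma_n;b)$ with $b$ a variable, defined as follows. A variable $b$ has $(\,;\,;b)$. The arrow $\sigma_1\to\sigma'$ has $(\vec a;\sigma_1,\sigma_2,\dots,\sigma_n;b)$ if $\sigma'$ has $(\vec a;\sigma_2,\dots,\sigma_n;b)$ with $\vec a\cap ftv(\sigma_1)=\emptyset$. The type $\forall a.\sigma'$ has $(a\vec a;\sigma_1,\dots,\sigma_n;b)$ if $\sigma'$ has $(\vec a;\sigma_1,\dots,\sigma_n;b)$ with $a\notin\vec a$.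

The unpacking is unique up to renaming of the distinct variables $\vec a$, which can be chosen fresh. All $\sigma_i$ are in $R_1$; if $\sigma\in R_1$, all $\sigma_i$ are monotypes. For example, $\bot\to\forall a.(a\to\forall c.c)$ has the unpacking $(a,c;\;\bot,a;\;c)$.

**Definition (hoisted form).** For $\sigma\in R_1$ with unpacking $(\vec a;\sigma_1,\dots,\sigma_n;b)$ put $N(\sigma)=\forall\vec a.(\sigma_1\to\dots\to\sigma_n\to b)$. This is a prenex type. For example, $N(d\to\forall a.(a\to\forall c.c))=\forall a.\forall c.(d\to a\to c)$.

By induction on $\sigma$, $ftv(N(\sigma))=ftv(\sigma)$; and $N(\tau)=\tau$ for monotypes.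

**Unpacking and substitution.** Let $\sigma,\sigma'$ and $[a\mapsto\sigma']\sigma$ be in $R_2$, let $\sigma$ have the unpacking $(\vec a;\sigma_1,\dots,\sigma_n;b)$ with $\vec a$ avoiding $a$ and $ftv(\sigma')$, and let $\sigma'$ have the unpacking $(\vec b;\sigma'_1,\dots,\sigma'_m;d)$ with $\vec b$ fresh. Writing $\sigma_i[\sigma'/a]$ for $[a\mapsto\sigma']\sigma_i$, the type $[a\mapsto\sigma']\sigma$ has the unpacking
$$(\vec a;\;\sigma_1[\sigma'/a],\dots,\sigma_n[\sigma'/a];\;b)\quad\text{if } b\ne a, \tag{5}$$
$$(\vec a\,\vec b;\;\sigma_1[\sigma'/a],\dots,\sigma_n[\sigma'/a],\sigma'_1,\dots,\sigma'_m;\;d)\quad\text{if } b=a. \tag{6}$$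
This is an induction on $\sigma$: at a variable it is the definition, and an arrow or a quantifier adds the same item in front on both sides.

**$N$ commutes with substitution.** Let $\theta$ be a substitution (of monotypes) and let $\sigma\in R_1$ have unpacking $(\vec a;\tau_1,\dots,\tau_n;b)$, with $\vec a$ fresh for $\theta$. Write $\theta b=u_1\to\dots\to u_m\to d$ with $d$ a variable. By the same induction, $\theta\sigma$ has the unpacking $(\vec a;\theta\tau_1,\dots,\theta\tau_n,u_1,\dots,u_m;d)$. So $N(\theta\sigma)=\forall\vec a.(\theta\tau_1\to\dots\to\theta\tau_n\to\theta b)=\theta N(\sigma)$.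

**Proof for rank 1.** We show: if $\Gamma\vdash e:\sigma$ in the rank-1 fragment of full F, with monotypes in $\Gamma$, and $N(\sigma)=\forall\vec a.B$ with $\vec a$ outside $ftv(\Gamma)$, then $\Gamma\vdash e:B$ in rank 0. By Lemma 1 (renaming $\vec a$) the choice of $\vec a$ does not matter. We use induction on the derivation.

(Var): $\sigma$ is a monotype and $B=\sigma$. (Abs): here $\sigma=\sigma_1\to\sigma'$ with $\sigma_1$ a monotype; induction gives $\Gamma,x:\sigma_1\vdash e:B'$ and (Abs) gives $\sigma_1\to B'$, which is the required body. (App): from $e_1:\sigma_1\to\sigma'$ and $e_2:\sigma_1$, with $\sigma_1$ a monotype, induction gives $e_1:\sigma_1\to B'$ and $e_2:\sigma_1$, so $e_1e_2:B'$. (Gen): the quantified variable is outside $ftv(\Gamma)$, and the same derivation works.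

(Inst), from $\forall a.\sigma$ to $[a\mapsto\sigma']\sigma$, with $a$ fresh: induction gives $\Gamma\vdash e:B$ where $N(\forall a.\sigma)=\forall a.\forall\vec a.B$. If $a\notin ftv(\sigma)$, then $B$ is also the body for $[a\mapsto\sigma']\sigma=\sigma$. Let $a\in ftv(\sigma)$. Then $\sigma'$ is a subexpression of $[a\mapsto\sigma']\sigma\in R_1$, so $\sigma'\in R_1$. Let $N(\sigma')=\forall\vec b.\tau'$ with $\vec b$ fresh. By Lemma 1, $\Gamma\vdash e:[a\mapsto\tau']B$, and we must see that $[a\mapsto\tau']B$ is the body of $N([a\mapsto\sigma']\sigma)$. If $\sigma'$ is a monotype, then $\tau'=\sigma'$ and $N$ commutes with $[a\mapsto\sigma']$. If not, write $B=\tau_1\to\dots\to\tau_n\to b$. If $a$ occurred in some $\tau_h$, then $[a\mapsto\sigma']\sigma$ would have a non-monotype to the left of an arrow, which is impossible in $R_1$. So $b=a$ and $a$ occurs in no $\tau_h$. By (6) the required body is $\tau_1\to\dots\to\tau_n\to\tau'=[a\mapsto\tau']B$.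

So a closed term typeable in rank 1 of full F is typeable already in rank 0, hence in predicative rank 1. This settles $k=1$.

**Definition (the relation $\preceq$).** For prenex types, $\forall\vec c.\tau\preceq\pi$ means that, for suitable names of the distinct variables $\vec c$, we have $\pi=\forall\vec c'.[\vec c''\mapsto\vec\tau]\tau$, where $\vec c$ is split into subsequences $\vec c',\vec c''$ and $\vec c'$ does not occur in the monotypes $\vec\tau$. For example, $\forall a.\forall b.(a\to b)\preceq\forall a.(a\to d)$.

If the condition holds for one naming, it holds for every sufficiently fresh naming with the same $\vec\tau$, by renaming $\vec c$ throughout. We need the following properties.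

- It is reflexive: take $\vec c''$ empty. It is transitive: if $\pi=\forall\vec c'.[\vec c''\mapsto\vec\tau]\tau$ and a second step splits $\vec c'$ into $\vec c'_1,\vec c'_2$ and replaces $\vec c'_2$ by $\vec\tau'$, then, since $\vec c'_2$ does not occur in $\vec\tau$, the result is $\forall\vec c'_1.[\vec c'_2\mapsto\vec\tau',\vec c''\mapsto\vec\tau]\tau$ for a fresh naming (with $\vec c''$ also outside $\vec\tau'$), and $\vec c'_1$ occurs in neither $\vec\tau$ nor $\vec\tau'$.
- It is closed under substitution: with $\vec c$ fresh for $\theta$, $\theta\pi=\forall\vec c'.[\vec c''\mapsto\theta\vec\tau]\theta\tau$, and $\vec c'$ does not occur in $\theta\vec\tau$.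
- If $\forall\vec c.\tau\preceq\pi$ and $\Gamma\vdash e:\forall\vec c.\tau$, then $\Gamma\vdash e:\pi$: choose $\vec c$ fresh, instantiate $\vec c''$ by $\vec\tau$ and $\vec c'$ by itself, then generalize $\vec c'$. If $\forall\vec c.\tau\in R_1$, only types in $R_1$ are added.
- If $\tau$ is a monotype and $\tau\preceq\pi$, then $\pi=\tau$. Also $\forall\vec c.\tau\preceq\tau$.

**Definition (weakly $\sigma$).** Let $\Delta$ be an environment of prenex types and $\sigma\in R_2$. The term $e$ is weakly $\sigma$ in $\Delta$ if, for an unpacking $(\vec a;\sigma_1,\dots,\sigma_n;b)$ of $\sigma$ with $\vec a\cap ftv(\Delta)=\emptyset$, there are prenex $\pi_i$ with $N(\sigma_i)\preceq\pi_i$ and $\Delta\vdash e:\pi_1\to\dots\to\pi_n\to b$ in the predicative rank-2 fragment.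

For example, let $\Delta=\{x:\forall c.(c\to c)\}$ and $\sigma=\forall a.(\bot\to a\to a)$, with unpacking $(a;\bot,a;a)$. Then $\lambda u.x$ is weakly $\sigma$ in $\Delta$ with $\pi_1=\bot$, $\pi_2=a$, since $\Delta\vdash\lambda u.x:\bot\to a\to a$.

The choice of $\vec a$ does not matter: for another choice $\vec a'$ with $\vec a'\cap ftv(\Delta)=\emptyset$ let $\varsigma=[\vec a\mapsto\vec a']$. Then $\varsigma\Delta=\Delta$, Lemma 1 gives $\Delta\vdash e:\varsigma\pi_1\to\dots\to\varsigma\pi_n\to\varsigma b$, and $N(\varsigma\sigma_i)=\varsigma N(\sigma_i)\preceq\varsigma\pi_i$. So $\vec a$ can also be taken to avoid any finite set.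

**Claim.** If $\Gamma\vdash e:\sigma$ is derivable in the rank-2 fragment of full F with environment types in $R_1$, then $e$ is weakly $\sigma$ in $N(\Gamma)$.

**Proof.** Induction on the derivation. Unpackings are always taken fresh. Recall $ftv(N(\Gamma))=ftv(\Gamma)$.

**Case (Var).** Here $\sigma=\Gamma(x)\in R_1$. Instantiate $N(\sigma)$ to its body $\sigma_1\to\dots\to\sigma_n\to b$. The $\sigma_i$ are monotypes, so $\pi_i=\sigma_i=N(\sigma_i)$ works.

**Case (Abs).** For $\sigma=\sigma_1\to\sigma'$, let $\sigma'$ have unpacking $(\vec a;\sigma_2,\dots,\sigma_n;b)$. Induction gives $N(\Gamma),x:N(\sigma_1)\vdash e:\pi_2\to\dots\to\pi_n\to b$. (Abs) gives $N(\Gamma)\vdash\lambda x.e:N(\sigma_1)\to\pi_2\to\dots\to\pi_n\to b$, so we can take $\pi_1=N(\sigma_1)$.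

**Case (App).** From $e_1:\sigma_1\to\sigma'$ and $e_2:\sigma_1$, induction gives $N(\Gamma)\vdash e_1:\pi_1\to\pi_2\to\dots\to\pi_n\to b$ with $N(\sigma_1)\preceq\pi_1$. Since $\sigma_1\in R_1$, its unpacking has monotype arguments, for which the $\pi$'s are those arguments. So the induction hypothesis for $e_2$ gives exactly the body of $N(\sigma_1)$, with its quantified variables outside $ftv(N(\Gamma))$. (Gen) gives $e_2:N(\sigma_1)$, hence $e_2:\pi_1$. (App) gives $e_1e_2:\pi_2\to\dots\to\pi_n\to b$, as required for $\sigma'$.

**Case (Gen).** From $e:\sigma$ to $e:\forall a.\sigma$ with $a\notin ftv(\Gamma)$. The same derivation works, as the unpacking of $\forall a.\sigma$ only adds $a$ to $\vec a$, and $a\notin ftv(N(\Gamma))$.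

**Case (Inst).** From $\forall a.\sigma$ to $[a\mapsto\sigma']\sigma\in R_2$. If $a\notin ftv(\sigma)$, the induction hypothesis already suffices, since $a$ occurs in no $\sigma_i$ and $b\neq a$. Let $a\in ftv(\sigma)$. Then $\sigma'$ is a subexpression of $[a\mapsto\sigma']\sigma$, so $\sigma'\in R_2$. Let $(a\vec a;\sigma_1,\dots,\sigma_n;b)$ be a fresh unpacking of $\forall a.\sigma$, with
$$N(\Gamma)\vdash e:\pi_1\to\dots\to\pi_n\to b,\qquad N(\sigma_i)\preceq\pi_i .$$
Let $(\vec b;\sigma'_1,\dots,\sigma'_m;d)$ be a fresh unpacking of $\sigma'$, let $t_j$ be the body of $N(\sigma'_j)$, so $N(\sigma'_j)\preceq t_j$, and put $\tau'=t_1\to\dots\to t_m\to d$, a monotype. As $a\notin ftv(N(\Gamma))$, Lemma 1 gives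
$$N(\Gamma)\vdash e:\pi_1[\tau'/a]\to\dots\to\pi_n[\tau'/a]\to b[\tau'/a].$$
Compare with (5) and (6). If $b=a$, the last part is $t_1\to\dots\to t_m\to d$, and $N(\sigma'_j)\preceq t_j$ is what is needed there. So in both cases it remains to show $N(\sigma_i[\sigma'/a])\preceq\pi_i[\tau'/a]$. By closure under substitution $N(\sigma_i)[\tau'/a]\preceq\pi_i[\tau'/a]$, so by transitivity it is enough to show
$$N(\sigma_i[\sigma'/a])\preceq N(\sigma_i)[\tau'/a]. \tag{7}$$

If $\sigma'$ is a monotype, then $\tau'=\sigma'$ and both sides of (7) are equal, because $N$ commutes with substitution. If $a\notin ftv(\sigma_i)$, both sides are $N(\sigma_i)$.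

Otherwise $\sigma'$ contains a quantifier and $a\in ftv(\sigma_i)$. Both $\sigma_i$ and $\sigma_i[\sigma'/a]$ are in $R_1$, the latter because it is an argument in an unpacking of a type in $R_2$. Let $(\vec c;\tau_1,\dots,\tau_l;a')$ be the fresh unpacking of $\sigma_i$, with the $\tau_h$ monotypes. If $a$ occurred in some $\tau_h$, then $\sigma_i[\sigma'/a]$ would have a non-monotype to the left of an arrow, which is impossible in $R_1$. Since $a$ is free in $\sigma_i$, it follows that $a'=a$ and $a\notin ftv(\tau_h)$ for all $h$. Also $\sigma'$ is a subexpression of $\sigma_i[\sigma'/a]$, so $\sigma'\in R_1$. Hence the $\sigma'_j$ are monotypes, $t_j=\sigma'_j$ and $N(\sigma')=\forall\vec b.\tau'$. With $\vec b'$ a fresh copy of $\vec b$, (6) gives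
$$N(\sigma_i[\sigma'/a])=\forall\vec c\,\vec b'.\bigl(\tau_1\to\dots\to\tau_l\to\tau'[\vec b'/\vec b]\bigr)\preceq\forall\vec c.(\tau_1\to\dots\to\tau_l\to\tau')=N(\sigma_i)[\tau'/a],$$
by instantiating $\vec b'$ with $\vec b$; the variables $\vec c$ are not among $\vec b$. This is (7).

**The rank bound.** All types used are prenex types, in $R_1$, or of the form $\pi_1\to\dots\to\pi_n\to\tau$ with prenex $\pi_i$ and a monotype $\tau$, hence in $R_2$; and all instantiations are by monotypes. So the derivations are in the predicative rank-2 fragment. $\square$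

**Proof for rank 2.** For a closed $e$ with $\vdash e:\sigma$ in the rank-2 fragment of full F, all environment types in the derivation are in $R_1$, and the Claim with $\Gamma=\emptyset$ gives a type for $e$ in the predicative rank-2 fragment. Together with ranks 0 and 1 this is the equivalence in Theorem B. Decidability for $k\le2$ follows from the result of Kfoury and Wells, and undecidability for $k\ge3$ is part of Theorem A. $\square$

The point at which this method needs rank 2 is visible in (7): a quantified $\sigma'$ can replace $a$ in an argument $\sigma_i$ only at the right end of $\sigma_i$, because $\sigma_i[\sigma'/a]$ must lie in $R_1$. In rank 3 the arguments lie in $R_2$. For example, $\sigma_i=a\to c$ may become $\bot\to c$, so this step of the proof is no longer available.
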